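\title{Semi-full models of Peano arithmetic that are not full}

\begin{abstract}
A nonstandard model $M$ of Peano arithmetic determines two families of subsets of $\omega$: the sets coded in $M$, and the sets definable with parameters in the expansion $(M,\omega)$ of $M$ by its standard cut. The model is full if the two families coincide, and semi-full if the second family is uniformly defined by a single formula. We show that every completion of Peano arithmetic has $2^{\aleph_0}$ countable recursively saturated models that are semi-full but not full, and that the families of definable sets arising from countable models of this kind are exactly the countable $\omega$-models of full second-order arithmetic. The construction encodes the members of such an $\omega$-model by branches of a perfect tree of mutually generic reals; the key needed for decoding is a truth set that is definable in $(M,\omega)$ but not coded in $M$.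
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $\mathrm{PA}$ be Peano arithmetic in the first-order language $\mathcal L_A$ with symbols $+,\cdot,<,0,1$. Every model $M\vDash\mathrm{PA}$ has the standard numbers $\omega$ as an initial segment, and $M$ is \emph{nonstandard} if $M\neq\omega$. Let $\mathcal L_{\mathrm{cut}}=\mathcal L_A\cup\{\mathrm N\}$ with $\mathrm N$ a unary predicate, and for nonstandard $M$ let $(M,\omega)$ be the expansion of $M$ in which $\mathrm N$ is interpreted by $\omega$. We work in ZFC.

A nonstandard $M$ determines two families of subsets of $\omega$. The \emph{standard system} $\operatorname{SSy}(M)$ consists of the sets $\{n\in\omega: M\vDash\varphi(n,a)\}$ with $\varphi$ an $\mathcal L_A$-formula and $a\in M$. The family $\operatorname{SSy}(M,\omega)$ consists of the sets $\{n\in\omega:(M,\omega)\vDash\theta(n,\bar a)\}$ with $\theta$ an $\mathcal L_{\mathrm{cut}}$-formula and $\bar a$ a tuple from $M$. Always $\operatorname{SSy}(M)\subseteq\operatorname{SSy}(M,\omega)$. The predicate $\mathrm N$ allows quantification over the standard numbers alone. For instance, ``there is $s$ with $\mathrm N(s)$ such that machine $e$ halts on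 input $e$ within $s$ steps'' defines the halting set, whereas without $\mathrm N(s)$ the formula also accepts those $e$ that halt in $M$ after a nonstandard number of steps.

\begin{definition}
A nonstandard model $M\vDash\mathrm{PA}$ is \emph{full} if $\operatorname{SSy}(M,\omega)=\operatorname{SSy}(M)$. It is \emph{semi-full} if there is one $\mathcal L_{\mathrm{cut}}$-formula $\theta(x,y)$ such that every $X\in\operatorname{SSy}(M,\omega)$ equals $\{n\in\omega:(M,\omega)\vDash\theta(n,a)\}$ for some $a\in M$.
\end{definition}

Semi-fullness says that formulas of growing complexity eventually define no new subsets of $\omega$: a suitable parameter can replace any amount of logical complexity. There is no diagonal obstruction, since the set $\{n\in\omega:(M,\omega)\vDash\neg\theta(n,n)\}$ only shows that standard parameters $a$ do not suffice. Every full model is semi-full, because all of $\operatorname{SSy}(M)$ is defined by the single formula $(y)_x\neq 0$ built from G\"odel's $\beta$-function (Section~\ref{sec:prelim}). Not every nonstandard model is semi-full (Example~\ref{ex:arith}). The following question is posed in \cite{interp}.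

\medskip
\noindent\textbf{Question.} \emph{Is there a countable nonstandard model of $\mathrm{PA}$ that is semi-full but not full?}
\medskip

The answer is yes. Recall that a \emph{completion} of a theory is a consistent extension containing $\sigma$ or $\neg\sigma$ for every sentence $\sigma$ of the language; we identify formulas with their G\"odel numbers, so a completion of $\mathrm{PA}$ is a subset of $\omega$. A model $M$ is \emph{recursively saturated} if for every recursive set $p(\bar x,y)$ of $\mathcal L_A$-formulas in finitely many free variables and every tuple $\bar a$ from $M$ the following holds: if every finite subset of $p(\bar a,y)$ is satisfied by an element of $M$, then one element of $M$ satisfies all of $p(\bar a,y)$.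

\begin{theorem}\label{thm:answer}
For every completion $T$ of $\mathrm{PA}$ and every $W\subseteq\omega$ there is a countable recursively saturated model $M\vDash T$ with $W\in\operatorname{SSy}(M)$ that is semi-full but not full. Hence each $T$ has $2^{\aleph_0}$ pairwise non-isomorphic countable recursively saturated models that are semi-full but not full.
\end{theorem}

The proof passes through second-order arithmetic. Let $L_2$ be the two-sorted language with number variables, set variables, the symbols of $\mathcal L_A$ and the atomic formulas $t\in Z$; equality of sets abbreviates $\forall x\,(x\in Z\leftrightarrow x\in Z')$. For $\mathcal Z\subseteq P(\omega)$ let $(\omega,\mathcal Z)$ be the $L_2$-structure with number quantifiers ranging over $\omega$ and set quantifiers over $\mathcal Z$. Let $\operatorname{Def}(\omega,\mathcal Z)$ be the family of all subsets of $\omega$ definable in $(\omega,\mathcal Z)$ by an $L_2$-formula with parameters. We write $(\omega,\mathcal Z)\vDash Z_2$ if $\mathcal Z\ne\emptyset$ and full comprehension holds, that is, $\operatorname{Def}(\omega,\mathcal Z)\subseteq\mathcal Z$. A set $X\subseteq\omega$ is \emph{arithmetical in} $D\subseteq\omega$ if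 it is first-order definable in $(\omega,+,\cdot,<,0,1,D)$. A family $\mathcal Z$ is \emph{arithmetically closed} if it is nonempty, closed under the join $X\oplus Y=\{2n:n\in X\}\cup\{2n+1:n\in Y\}$, and contains every set arithmetical in one of its members.

\begin{theorem}\label{thm:class}
For a countable family $\mathcal Y\subseteq P(\omega)$ the following are equivalent:
\begin{itemize}
\item[(1)] $\mathcal Y=\operatorname{SSy}(M,\omega)$ for some countable semi-full $M$;
\item[(2)] $\mathcal Y=\operatorname{SSy}(M,\omega)$ for some countable $M$ that is semi-full and not full;
\item[(3)] $(\omega,\mathcal Y)\vDash Z_2$.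
\end{itemize}
If \textup{(3)} holds, then for every completion $T\in\mathcal Y$ of $\mathrm{PA}$ and every $W\in\mathcal Y$, the model $M$ in \textup{(2)} can be taken to be a recursively saturated model of $T$ with $W\in\operatorname{SSy}(M)$ and $\operatorname{SSy}(M)$ arithmetically closed.
\end{theorem}

For recursively saturated models, both properties depend only on the standard system.

\begin{theorem}\label{thm:reduction}
Let $M\vDash\mathrm{PA}$ be nonstandard and recursively saturated, of any cardinality, and let $\mathcal X=\operatorname{SSy}(M)$. Then $\operatorname{SSy}(M,\omega)=\operatorname{Def}(\omega,\mathcal X)$. Consequently $M$ is full if and only if $(\omega,\mathcal X)\vDash Z_2$. Moreover, $M$ is semi-full if and only if there is a parameter-free $L_2$-formula $\eta(x,Z)$ with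
\[
\operatorname{Def}(\omega,\mathcal X)=\bigl\{\{n:(\omega,\mathcal X)\vDash\eta(n,A)\}:A\in\mathcal X\bigr\}.
\]
\end{theorem}

These two theorems suggest why one might first guess that the answer is no. A recursively saturated example needs a family $\mathcal X$ that fails comprehension while $\operatorname{Def}(\omega,\mathcal X)$ satisfies it. For the simplest candidate, the sets arithmetical in a fixed $D$, passing to $\operatorname{Def}(\omega,\mathcal X)$ adds the truth set $\Theta$ of $(\omega,D)$ and what is arithmetical in it, and then comprehension fails again one level higher. One could expect every failure of comprehension to propagate upward in this way.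

It does not, because a member of $\mathcal X$ can serve as an encrypted message. Start from a countable $\mathcal Y$ with $(\omega,\mathcal Y)\vDash Z_2$ and a set $D\in\mathcal Y$. We encode each $Y\in\mathcal Y$ as a set $H(Y)$ such that $Y$ can be read off from $H(Y)$ and $\Theta$, while no finite collection of codes defines $\Theta$. Let $\mathcal X$ be generated by $D$ and the codes. Then $\Theta\notin\mathcal X$, but $\Theta$ is definable over $\mathcal X$, so one formula decodes all of $\mathcal Y$.

Section~\ref{sec:reduction} proves Theorem~\ref{thm:reduction}, and Section~\ref{sec:models} realizes a prescribed family as a standard system. Section~\ref{sec:toy} carries out the encoding with the halting set in place of $\Theta$; Section~\ref{sec:tree} does it in general. Section~\ref{sec:family} builds $\mathcal X$, and Section~\ref{sec:proofs} assembles the proofs.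

\section{Coding, completions and truth sets}\label{sec:prelim}

Formulas are built from atomic ones with $\neg,\wedge,\exists$. The numeral of $n$ is $\underline n$, and $\ulcorner\varphi\urcorner$ is the G\"odel number of $\varphi$, written when it helps the eye. Subsets of $\omega$ are identified with elements of $2^\omega$. For a string $s\in2^{<\omega}$, $|s|$ is its length, $s{}^\frown i$ is $s$ followed by the bit $i$, and $s\sqsubseteq t$ (for $t$ a string or an element of $2^\omega$) means that $s$ is an initial segment of $t$. Strings, tuples of strings and pairs $\langle i,x\rangle$ are coded by numbers in a fixed recursive way.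

An $L_2$-formula is \emph{arithmetical} if it has no set quantifiers; its truth value in $(\omega,\mathcal Z)$ does not depend on $\mathcal Z$. A set recursive in $D$ is arithmetical in $D$, the relation ``arithmetical in'' is transitive, and $X$ is arithmetical in $D_0\oplus\dots\oplus D_n$ exactly when it is definable in $(\omega,D_0,\dots,D_n)$. An arithmetically closed family contains all recursive sets. For nonempty $\mathcal Z$, the family $\operatorname{Def}(\omega,\mathcal Z)$ contains $\mathcal Z$ and is arithmetically closed, as one sees by substituting defining formulas for set symbols. In particular models of $Z_2$ are arithmetically closed.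

\medskip
\noindent\textbf{Coding in models of $\mathrm{PA}$.} G\"odel's $\beta$-function is an $\mathcal L_A$-definable function $(y)_x$ for which $\mathrm{PA}$ proves that any coded sequence can be prolonged: $\forall a,l,v\,\exists b\,[(b)_l=v\wedge\forall i<l\ (b)_i=(a)_i]$. For $a\in M$ put
\[
A_a=\{n\in\omega:M\vDash(a)_n\neq0\}.
\]
By induction on $l$ in $M$, for each formula $\varphi$ and parameter $c$ we have $M\vDash\forall l\,\exists b\,\forall i<l\,[(b)_i\neq0\leftrightarrow\varphi(i,c)]$. Taking $l$ nonstandard gives $\operatorname{SSy}(M)=\{A_a:a\in M\}$ for nonstandard $M$.

\medskip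
\noindent\textbf{Lindenbaum completions.} A consistent set $\Gamma$ of sentences in a recursive language has a completion arithmetical in $\Gamma$: list all sentences, and add the $i$-th one if it is consistent with $\Gamma$ and the earlier choices, and its negation otherwise. Each decision asks whether a certain proof from $\Gamma$ exists, so the completion is recursive in the Turing jump of $\Gamma$. In particular $\mathrm{PA}$ has an arithmetical completion.

\medskip
\noindent\textbf{Countable models of $Z_2$.} For any $T,W\subseteq\omega$ there is a countable $\mathcal Y\ni T,W$ with $(\omega,\mathcal Y)\vDash Z_2$. Indeed, the downward L\"owenheim--Skolem theorem gives a countable $\mathcal Y\ni T,W$ with $(\omega,\mathcal Y)$ an elementary substructure of $(\omega,P(\omega))$. For each formula $\eta$ with parameters in $\mathcal Y$ the sentence $\exists Z\,\forall x\,(x\in Z\leftrightarrow\eta(x))$ holds in $(\omega,P(\omega))$, hence in $(\omega,\mathcal Y)$.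

\medskip
\noindent\textbf{Truth sets.} Let $\mathcal L_A(\mathrm D)$ be $\mathcal L_A$ with a new unary predicate symbol $\mathrm D$. For $D\subseteq\omega$ let $\operatorname{Tr}(D)$ be the set of $\mathcal L_A(\mathrm D)$-sentences true in $(\omega,D)$. Tarski's theorem says that $\operatorname{Tr}(D)$ is not arithmetical in $D$: otherwise some formula $\psi(x)$ would define the set of all formulas $\varphi(x)$ with $\varphi(\underline{\ulcorner\varphi\urcorner})\notin\operatorname{Tr}(D)$, and $\psi(\underline{\ulcorner\psi\urcorner})$ would be true exactly when it is false. One set quantifier, however, suffices to define $\operatorname{Tr}(D)$, and the quantifier needs only sets arithmetical in $D$.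

\begin{lemma}\label{lem:tau}
There is a parameter-free $L_2$-formula $\tau(x,Z)$ such that for every arithmetically closed family $\mathcal Z$ and every $D\in\mathcal Z$,
\[
\operatorname{Tr}(D)=\{x:(\omega,\mathcal Z)\vDash\tau(x,D)\}.
\]
\end{lemma}

\begin{proof}
The \emph{depth} of a formula is $0$ for atomic formulas, is raised by one by $\neg$ and $\exists$, and is one more than the maximum of the two depths for $\wedge$. Substituting numerals for variables does not change depth. Let $C(S,m,Z)$ be the arithmetical formula saying that $S$ is a set of $\mathcal L_A(\mathrm D)$-sentences of depth $\le m$ and that for every sentence $\sigma$ of depth $\le m$ Tarski's clauses hold: an atomic $\sigma$ is in $S$ iff it is true when $\mathrm D$ is read as $Z$; $\neg\varphi\in S$ iff $\varphi\notin S$; $\varphi\wedge\psi\in S$ iff $\varphi,\psi\in S$; and $\exists y\,\varphi\in S$ iff $\varphi(\underline k)\in S$ for some $k$. By induction on depth, $C(S,m,D)$ holds for exactly one $S$, namely the set $\operatorname{Tr}_m(D)$ of true sentences of depth $\le m$. The set $\operatorname{Tr}_0(D)$ is recursive in $D$, since closed terms can be evaluated recursively, and the clauses define $\operatorname{Tr}_{m+1}(D)$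 arithmetically from $\operatorname{Tr}_m(D)$. So each $\operatorname{Tr}_m(D)$ is arithmetical in $D$ and belongs to $\mathcal Z$. Let $\tau(x,Z)$ say that $x$ is a sentence and $\exists S\,[C(S,\operatorname{depth}(x),Z)\wedge x\in S]$.
\end{proof}

Thus $\operatorname{Tr}(D)$ is always definable over an arithmetically closed family containing $D$, whether or not it is a member. This gap is the source of non-fullness in everything below.

\section{From the standard cut to second-order arithmetic}\label{sec:reduction}

We compare $(M,\omega)$ with $(\omega,\operatorname{SSy}(M))$ by two translations. The first needs no saturation: a quantifier over a uniformly defined family of sets is a quantifier over the parameters.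

\begin{lemma}\label{lem:interp}
Let $M\vDash\mathrm{PA}$ be nonstandard, let $\theta(x,y)$ be an $\mathcal L_{\mathrm{cut}}$-formula, and put $B_a=\{n\in\omega:(M,\omega)\vDash\theta(n,a)\}$ and $\mathcal Z=\{B_a:a\in M\}$. For every $L_2$-formula $\eta(\bar x,Z_1,\dots,Z_k)$ there is an $\mathcal L_{\mathrm{cut}}$-formula $\eta^\theta(\bar x,z_1,\dots,z_k)$ such that for all $\bar n\in\omega$ and $a_1,\dots,a_k\in M$,
\[
(\omega,\mathcal Z)\vDash\eta(\bar n,B_{a_1},\dots,B_{a_k})\iff(M,\omega)\vDash\eta^\theta(\bar n,a_1,\dots,a_k).
\]
In particular $\operatorname{Def}(\omega,\mathcal Z)\subseteq\operatorname{SSy}(M,\omega)$.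
\end{lemma}

\begin{proof}
Assign to each set variable $Z$ a fresh variable $z$. Leave atomic $\mathcal L_A$-formulas unchanged, replace $t\in Z$ by $\theta(t,z)$, replace $\exists x$ by $\exists x\,(\mathrm N(x)\wedge\cdots)$, and replace $\exists Z$ by $\exists z$. The equivalence follows by induction on $\eta$: terms take the same values on standard arguments in $\omega$ and in $M$, and as $a$ ranges over $M$ the set $B_a$ ranges over $\mathcal Z$.
\end{proof}

\begin{corollary}\label{cor:interp}
Let $M\vDash\mathrm{PA}$ be nonstandard.
\begin{itemize}
\item[(a)] $\operatorname{Def}(\omega,\operatorname{SSy}(M))\subseteq\operatorname{SSy}(M,\omega)$.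
\item[(b)] If $M$ is semi-full, then $(\omega,\operatorname{SSy}(M,\omega))\vDash Z_2$.
\end{itemize}
\end{corollary}

\begin{proof}
For (a) take $\theta$ to be $(y)_x\neq0$, so that $\mathcal Z=\operatorname{SSy}(M)$. For (b) take $\theta$ witnessing semi-fullness. Every $B_a$ lies in $\operatorname{SSy}(M,\omega)$ and every member of $\operatorname{SSy}(M,\omega)$ is some $B_a$, so $\mathcal Z=\operatorname{SSy}(M,\omega)$, and the lemma gives $\operatorname{Def}(\omega,\mathcal Z)\subseteq\mathcal Z$.
\end{proof}

The opposite translation is harder, since $(\omega,\operatorname{SSy}(M))$ has no access to the elements of $M$. The substitute for a tuple is its type. For this to work, types must belong to the standard system, and the standard system must recognize which types of longer tuples occur in $M$. Recursive saturation gives both, and this is the only place where it is used.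

For the rest of the section, $M$ is nonstandard and recursively saturated and $\mathcal X=\operatorname{SSy}(M)$. Let $F_k$ be the set of $\mathcal L_A$-formulas with free variables among $x_0,\dots,x_{k-1}$, and for $\bar a\in M^k$ let $\operatorname{tp}(\bar a)=\{\varphi\in F_k:M\vDash\varphi(\bar a)\}$. Let $\operatorname{Ext}_k(P,Q)$ be the arithmetical $L_2$-formula saying: $Q\subseteq F_{k+1}$, $Q$ contains exactly one of $\varphi,\neg\varphi$ for each $\varphi\in F_{k+1}$, and $\ulcorner\exists x_k\,\psi\urcorner\in P$ for every finite conjunction $\psi$ of members of $Q$.

\begin{lemma}\label{lem:types}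
Let $\bar a\in M^k$. Then $\operatorname{tp}(\bar a)\in\mathcal X$, and
\[
\{Q\in\mathcal X:\operatorname{Ext}_k(\operatorname{tp}(\bar a),Q)\}=\{\operatorname{tp}(\bar a,b):b\in M\}.
\]
\end{lemma}

\begin{proof}
Consider the recursive set consisting of the formulas $\varphi(\bar a)\leftrightarrow(y)_{\underline{\ulcorner\varphi\urcorner}}\neq0$ for $\varphi\in F_k$ and $(y)_{\underline n}=0$ for $n\notin F_k$. A finite subset prescribes finitely many coordinates of $y$ and is therefore satisfiable in $M$. An element $c$ realizing the whole set has $A_c=\operatorname{tp}(\bar a)$.

Let $b\in M$. Then $\operatorname{tp}(\bar a,b)\in\mathcal X$ by the first part, and $\operatorname{Ext}_k(\operatorname{tp}(\bar a),\operatorname{tp}(\bar a,b))$ holds, with $b$ as witness for each $\exists x_k\,\psi$. Conversely, let $Q=A_c\in\mathcal X$ satisfy $\operatorname{Ext}_k(\operatorname{tp}(\bar a),Q)$. The set $Q$ need not be recursive, but its code $c$ can be used as a parameter: the set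
\[
\{(c)_{\underline{\ulcorner\varphi\urcorner}}\neq0\to\varphi(\bar a,y):\varphi\in F_{k+1}\}
\]
is recursive. A finite subset is satisfied by any witness for $\exists x_k\,\psi(\bar a,x_k)$, where $\psi$ is the conjunction of those of the finitely many $\varphi$ that lie in $Q$ (and by any element if there are none). Let $b$ realize the whole set; then $Q\subseteq\operatorname{tp}(\bar a,b)$. If $\varphi\in\operatorname{tp}(\bar a,b)$ were not in $Q$, then $\neg\varphi\in Q\subseteq\operatorname{tp}(\bar a,b)$, which is absurd. So $Q=\operatorname{tp}(\bar a,b)$.
\end{proof}

Let $\theta$ be an $\mathcal L_{\mathrm{cut}}$-formula with free variables among $x_0,\dots,x_{k-1}$; after renaming we assume that no $x_i$ occurs bound in $\theta$. Define a parameter-free $L_2$-formula $\theta^*_k(P)$ by recursion on depth, simultaneously for all $k$: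
\begin{itemize}
\item if $\theta$ is an atomic $\mathcal L_A$-formula, $\theta^*_k(P)$ is $\underline{\ulcorner\theta\urcorner}\in P$;
\item if $\theta$ is $\mathrm N(t)$, $\theta^*_k(P)$ is $\exists n\,(\ulcorner t=\underline n\urcorner\in P)$, which is expressible because $n\mapsto\ulcorner t=\underline n\urcorner$ is recursive;
\item the translation commutes with $\neg$ and $\wedge$;
\item if $\theta$ is $\exists y\,\chi$ and $\chi'$ results from $\chi$ by substituting $x_k$ for $y$, then $\theta_k^*(P)$ is $\exists Q\,[\operatorname{Ext}_k(P,Q)\wedge(\chi')^*_{k+1}(Q)]$.
\end{itemize}
For example, $\exists y\,(\neg\mathrm N(y)\wedge y<x_0)$ becomes: $P$ has an extension $Q$ in the sense of $\operatorname{Ext}_1$ that contains $x_1<x_0$ and omits every formula $x_1=\underline n$.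

\begin{lemma}\label{lem:star}
For all $\bar a\in M^k$: $(M,\omega)\vDash\theta(\bar a)$ if and only if $(\omega,\mathcal X)\vDash\theta^*_k(\operatorname{tp}(\bar a))$.
\end{lemma}

\begin{proof}
Induction on depth. For atomic $\mathcal L_A$-formulas this is the definition of $\operatorname{tp}(\bar a)$. The value of $t(\bar a)$ is standard iff it equals the value of some numeral, which settles $\mathrm N(t)$. The cases $\neg,\wedge$ are immediate. For $\exists y\,\chi$, Lemma~\ref{lem:types} says that $\theta_k^*(\operatorname{tp}(\bar a))$ holds in $(\omega,\mathcal X)$ iff $(\chi')^*_{k+1}(\operatorname{tp}(\bar a,b))$ holds there for some $b\in M$, and by the induction hypothesis this means $(M,\omega)\vDash\chi'(\bar a,b)$ for some $b$.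
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:reduction}]
Let $\theta$ be an $\mathcal L_{\mathrm{cut}}$-formula with parameter variables $x_0,\dots,x_{k-1}$ and number variable $x_k$. Let $\eta_\theta(n,P)$ be the parameter-free formula
\[
\exists Q\,\bigl[\operatorname{Ext}_k(P,Q)\wedge\ulcorner x_k=\underline n\urcorner\in Q\wedge\theta^*_{k+1}(Q)\bigr].
\]
For $P=\operatorname{tp}(\bar a)$, Lemma~\ref{lem:types} shows that the first two conjuncts hold for exactly one $Q\in\mathcal X$, namely $\operatorname{tp}(\bar a,n)$. By Lemma~\ref{lem:star},
\begin{equation}\label{eq:eta}
\{n:(M,\omega)\vDash\theta(\bar a,n)\}=\{n:(\omega,\mathcal X)\vDash\eta_\theta(n,\operatorname{tp}(\bar a))\},\qquad\operatorname{tp}(\bar a)\in\mathcal X.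
\end{equation}
Hence $\operatorname{SSy}(M,\omega)\subseteq\operatorname{Def}(\omega,\mathcal X)$, and Corollary~\ref{cor:interp}(a) gives equality. Since $\emptyset\ne\mathcal X\subseteq\operatorname{Def}(\omega,\mathcal X)$, fullness means $\operatorname{Def}(\omega,\mathcal X)\subseteq\mathcal X$, that is, $(\omega,\mathcal X)\vDash Z_2$.

Suppose $\theta$ witnesses semi-fullness (here $k=1$). By \eqref{eq:eta}, every member of $\operatorname{Def}(\omega,\mathcal X)$ has the form $\{n:\eta_\theta(n,A)\}$ with $A\in\mathcal X$, and every set of this form is in $\operatorname{Def}(\omega,\mathcal X)$ by definition. Conversely, let $\eta$ be as in the theorem, and let $\theta_\eta(x,z)$ be its translation from Lemma~\ref{lem:interp} for the formula $(y)_x\ne0$. Every member of $\operatorname{SSy}(M,\omega)$ is $\{n:(\omega,\mathcal X)\vDash\eta(n,A_a)\}=\{n:(M,\omega)\vDash\theta_\eta(n,a)\}$ for some $a\in M$, so $\theta_\eta$ witnesses semi-fullness.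
\end{proof}

\section{Models with a prescribed standard system}\label{sec:models}

To use Theorem~\ref{thm:reduction} we must realize a given family as the standard system of a recursively saturated model. The next lemma is a well-known fact, valid for all countable Scott sets; we prove the case we need. The proof is a Henkin construction in which each finite stage, though not the whole construction, stays inside $\mathcal X$.

\begin{lemma}\label{lem:models}
Let $\mathcal X$ be countable and arithmetically closed, and let $T\in\mathcal X$ be a completion of $\mathrm{PA}$. There is a countable nonstandard recursively saturated $M\vDash T$ with $\operatorname{SSy}(M)=\mathcal X$.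
\end{lemma}

\begin{proof}
Let $\mathcal L_m=\mathcal L_A\cup\{c_0,\dots,c_{m-1}\}$ with new constants $c_i$, under one G\"odel numbering. Since $\mathcal X$ is countable, we can list as $(m_k,q_k)_{k\in\omega}$, with $m_k\le k$, all pairs $(m,q)$ where $q\in\mathcal X$ is a set of $\mathcal L_m$-formulas with at most the free variable $y$. We build complete consistent $\mathcal L_k$-theories $T=T_0\subseteq T_1\subseteq\cdots$ with $T_k\in\mathcal X$.

Given $T_k$, let $(m,q)=(m_k,q_k)$, and replace $q$ by $\emptyset$ if $T_m\cup q(y)$ is inconsistent. Then $\exists y\,\psi\in T_m\subseteq T_k$ for each finite conjunction $\psi$ of members of $q$; otherwise the complete theory $T_m$ would contain $\neg\exists y\,\psi$, making $T_m\cup q$ inconsistent. Since $c_k$ does not occur in $T_k$ or $q$, a model of $T_k$ becomes a model of $\psi(c_k)$ when $c_k$ names a witness. By compactness $T_k\cup q(c_k)$ is consistent. Let $T_{k+1}$ be a completion in $\mathcal L_{k+1}$ arithmetical in $T_k\oplus q$; it lies in $\mathcal X$ by arithmetical closure.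

Let $T_\omega=\bigcup_kT_k$, a complete consistent theory whose $\mathcal L_m$-sentences are exactly those of $T_m$. By construction:
\begin{itemize}
\item[($\dagger$)] if $q\in\mathcal X$ is a set of $\mathcal L_m$-formulas in $y$ and $T_m\cup q(y)$ is consistent, then $q(c_k)\subseteq T_\omega$ for some $k$.
\end{itemize}
If $\exists y\,\psi\in T_\omega$ is an $\mathcal L_m$-sentence, then it is in $T_m$, and ($\dagger$) with $q=\{\psi\}$ gives $\psi(c_k)\in T_\omega$ for some $k$. So $T_\omega$ is a Henkin theory. Let $M$ be its canonical model, whose elements are the constants $c_i$ modulo the equalities in $T_\omega$; a sentence holds in $M$ iff it is in $T_\omega$. The model $M$ is countable and satisfies $T$.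

Let $p(\bar a,y)$ be a recursive set of formulas that is finitely satisfiable in $M$. Naming $\bar a$ by constants of some $\mathcal L_m$ turns it into a recursive set $q\in\mathcal X$, and $T_m\cup q$ is consistent because each finite part is satisfied in $M$. By ($\dagger$) it is realized. So $M$ is recursively saturated, and realizing $\{y>\underline n:n\in\omega\}$ shows that $M$ is nonstandard.

Each set $\{n:M\vDash\varphi(n,c_i)\}=\{n:\varphi(\underline n,c_i)\in T_{i+1}\}$ is recursive in $T_{i+1}$, so $\operatorname{SSy}(M)\subseteq\mathcal X$. Conversely, for $X\in\mathcal X$ the set $q=\{(y)_{\underline i}\neq0:i\in X\}\cup\{(y)_{\underline i}=0:i\notin X\}$ is recursive in $X$ and consistent with $T_0$, since finite sequences have codes. An element $c$ realizing it has $A_c=X$.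
\end{proof}

Two extreme choices of $\mathcal X$ show what the construction has to avoid.

\begin{example}[A full model]\label{ex:full}
Let $\mathcal Y$ be countable with $(\omega,\mathcal Y)\vDash Z_2$ and let $T\in\mathcal Y$ be a completion of $\mathrm{PA}$. The model $M$ of Lemma~\ref{lem:models} for $\mathcal X=\mathcal Y$ is full by Theorem~\ref{thm:reduction}, with $\operatorname{SSy}(M,\omega)=\mathcal Y$. Together with Theorem~\ref{thm:class}, this shows that the family $\operatorname{SSy}(M,\omega)$ alone does not tell whether a countable semi-full model is full.
\end{example}

\begin{example}[A model that is not semi-full]\label{ex:arith}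
Let $D=T$ be a completion of $\mathrm{PA}$, let $\mathcal X$ be the family of sets arithmetical in $D$, and let $\Theta=\operatorname{Tr}(D)$. We claim that $\operatorname{Def}(\omega,\mathcal X)$ is the family $\mathcal Y$ of sets arithmetical in $\Theta$. By Lemma~\ref{lem:tau}, $\Theta\in\operatorname{Def}(\omega,\mathcal X)$, and this family is arithmetically closed, so it contains $\mathcal Y$. Conversely, the members of $\mathcal X$ are the sets $\{n:\varphi(\underline n)\in\Theta\}$ for $\mathcal L_A(\mathrm D)$-formulas $\varphi(x)$. Replacing set variables and set parameters by G\"odel numbers of such formulas converts any definition in $(\omega,\mathcal X)$ into one in $(\omega,\Theta)$. Now $\mathcal Y$ is arithmetically closed, so $\operatorname{Tr}(\Theta)$ is definable in $(\omega,\mathcal Y)$, while $\operatorname{Tr}(\Theta)\notin\mathcal Y$ by Tarski's theorem. Thus $(\omega,\mathcal Y)\nvDash Z_2$. The model $M$ of Lemma~\ref{lem:models} has $\operatorname{SSy}(M,\omega)=\mathcal Y$ and is not semi-full by Corollary~\ref{cor:interp}(b).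
\end{example}

In Example~\ref{ex:arith} a set parameter carries no information beyond $\Theta$ and a number. We need a family that still omits $\Theta$ but whose members, combined with $\Theta$, carry arbitrary information.

\section{Hiding information from the halting set}\label{sec:toy}

The encoding is already visible one level down, with ``recursive'' in place of ``arithmetical in $D$'' and the halting set $K$ in place of $\Theta$. Nothing in this section is used later except the notation $\Phi_e^q$. For a string $q$, write $\Phi_e^q(x){\downarrow}=v$ if the $e$-th oracle machine halts on input $x$ with output $v$, asking only about positions below $|q|$ and receiving the answers given by $q$. Such a computation persists for every oracle extending $q$.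

\medskip
\noindent\textbf{Claim.} \emph{For every $Y\subseteq\omega$ there is $G\subseteq\omega$ such that $K$ is not recursive in $G$ but $Y$ is recursive in $G\oplus K$.}
\medskip

Say that a string $q$ \emph{meets} $e$ if for some $x$ either (i) $\Phi_e^q(x){\downarrow}\neq K(x)$, or (ii) no $r\sqsupseteq q$ has $\Phi_e^r(x){\downarrow}$. If $q\sqsubseteq G$ meets $e$, then the $e$-th machine with oracle $G$ does not compute $K$: on input $x$ it gives a wrong answer or diverges.

Every string $p$ has an extension meeting $e$. Otherwise, for every $x$ some $r\sqsupseteq p$ has $\Phi^r_e(x){\downarrow}$, as (ii) fails for $p$, and the value is $K(x)$, as (i) fails for $r$; searching for such $r$ would compute $K$. Moreover $K$ decides (i) and (ii) for given $q$ and $x$, so an extension meeting $e$ is found by a search recursive in $K$.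

Define $h:2^{<\omega}\to2^{<\omega}$ recursively in $K$ by $h(\emptyset)=\emptyset$, letting $h(s{}^\frown i)$ be the first extension of $h(s){}^\frown i$ found to meet $|s|$. Put $G=\bigcup_kh(Y{\restriction}k)$. So $G$ consists of the bit $Y(0)$, a block defeating machine $0$, the bit $Y(1)$, a block defeating machine $1$, and so on. Every $e$ is met, so $K$ is not recursive in $G$. With $K$ one finds the ends of the blocks: if $Y{\restriction}k$ is known, compute $h(Y{\restriction}k)$ and read $Y(k)=G(|h(Y{\restriction}k)|)$. This proves the claim. The case $Y=K$ is allowed: $G$ contains all bits of $K$, at positions that $G$ cannot locate.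

Two things change in the real construction. First, the adversary is an arbitrary arithmetical formula, so convergence of a computation is replaced by the forcing relation. Second, the family generated by the codes must be closed under $\oplus$, and meeting the requirements one set at a time does not protect pairs. Indeed, build $G_1$ and $G_2$ by finite extensions, keeping the two strings of equal length with $G_1(x)\neq G_2(x)$ exactly when $x\in K$: at step $2e$ extend the first string to meet $e$ and prolong the second accordingly, and at step $2e+1$ exchange the roles. Neither set computes $K$, but $G_1\oplus G_2$ does. So the requirements must be met by tuples of nodes of the tree simultaneously.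

\section{A perfect tree of mutually generic reals}\label{sec:tree}

Fix $D\subseteq\omega$ and let $\Theta=\operatorname{Tr}(D)$. For $n\ge1$ let $\mathcal L^n=\mathcal L_A(\mathrm D)\cup\{\mathrm G_1,\dots,\mathrm G_n\}$ with unary predicates $\mathrm G_i$, and let $\mathbb P_n=(2^{<\omega})^n$, ordered by $q\le p$ iff $p_i\sqsubseteq q_i$ for all $i$. A condition $p$ is a finite approximation to a tuple $G=(G_1,\dots,G_n)$ of sets; write $p\sqsubseteq G$ if $p_i\sqsubseteq G_i$ for all $i$. Any two conditions $p,p'\sqsubseteq G$ have a common extension $q\sqsubseteq G$. Define $p\Vdash\varphi$ for $\mathcal L^n$-sentences $\varphi$ by recursion on depth: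
\begin{itemize}
\item for atomic $\varphi$ not involving the $\mathrm G_i$: $p\Vdash\varphi$ iff $(\omega,D)\vDash\varphi$;
\item $p\Vdash\mathrm G_i(t)$ iff the value $m$ of the closed term $t$ satisfies $m<|p_i|$ and $p_i(m)=1$;
\item $p\Vdash\varphi\wedge\psi$ iff $p\Vdash\varphi$ and $p\Vdash\psi$;
\item $p\Vdash\neg\varphi$ iff no $q\le p$ has $q\Vdash\varphi$;
\item $p\Vdash\exists x\,\varphi$ iff $p\Vdash\varphi(\underline m)$ for some $m$.
\end{itemize}
For example, $p\Vdash\neg\mathrm G_i(\underline m)$ iff $m<|p_i|$ and $p_i(m)=0$. We say that $p$ \emph{decides} $\varphi$ if $p\Vdash\varphi$ or $p\Vdash\neg\varphi$.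

\begin{lemma}\label{lem:forcing}
\begin{itemize}
\item[(a)] If $q\le p$ and $p\Vdash\varphi$, then $q\Vdash\varphi$.
\item[(b)] No $p$ forces both $\varphi$ and $\neg\varphi$, and every $p$ has an extension deciding $\varphi$.
\item[(c)] From $n$ and an $\mathcal L^n$-formula $\varphi(\bar x)$ one computes an $\mathcal L_A(\mathrm D)$-formula $F_\varphi(u,\bar x)$, not depending on $D$, such that $p\Vdash\varphi(\underline{\bar m})$ iff $(\omega,D)\vDash F_\varphi(p,\bar m)$. Hence the relation $p\Vdash\varphi$ is recursive in $\Theta$, by an index independent of $D$.
\end{itemize}
\end{lemma}

\begin{proof}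
(a) Induction: for $\mathrm G_i(t)$ use $p_i\sqsubseteq q_i$, for $\neg$ use that extensions of $q$ are extensions of $p$, and for $\wedge,\exists$ use the induction hypothesis. (b) If $p\Vdash\neg\varphi$ then $p\nVdash\varphi$ because $p\le p$; if $p\nVdash\neg\varphi$ then some $q\le p$ forces $\varphi$. (c) Transcribe the clauses: $F_\varphi$ is $\varphi$ for atomic $\varphi$ without $\mathrm G_i$; $F_{\mathrm G_i(t)}$ is $t<|u_i|\wedge u_i(t)=1$; $F_{\varphi\wedge\psi}$ is $F_\varphi\wedge F_\psi$; $F_{\neg\varphi}(u,\bar x)$ is $\neg\exists v\,(v\le u\wedge F_\varphi(v,\bar x))$, with $\le$ the order of $\mathbb P_n$; and $F_{\exists y\varphi}$ is $\exists y\,F_\varphi$. For a sentence $\varphi$, $p\Vdash\varphi$ iff $F_\varphi(\underline p)\in\Theta$.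
\end{proof}

Part (c) explains the choice of the key: each single formula is forced arithmetically in $D$, and $\Theta$ answers the forcing questions for all formulas at once. The next lemma says that for sufficiently generic $G$, truth is determined by finite approximations.

\begin{lemma}[Truth lemma]\label{lem:truth}
Let $G=(G_1,\dots,G_n)$ be a tuple of subsets of $\omega$ such that every $\mathcal L^n$-sentence is decided by some $p\sqsubseteq G$. Then $(\omega,D,G)\vDash\varphi$ iff some $p\sqsubseteq G$ forces $\varphi$.
\end{lemma}

\begin{proof}
Induction on depth. For atomic $\varphi$ without $\mathrm G_i$, forcing is truth. If $t$ has value $m$, then $m\in G_i$ iff the restriction of $G$ to length $m+1$ forces $\mathrm G_i(t)$, and any $p\sqsubseteq G$ forcing $\mathrm G_i(t)$ has $G_i(m)=p_i(m)=1$. For $\varphi\wedge\psi$, conditions $\sqsubseteq G$ forcing the conjuncts have a common extension $\sqsubseteq G$, which forces both by Lemma~\ref{lem:forcing}(a); the converse is immediate. The sentence $\exists x\,\varphi$ is true iff some $\varphi(\underline m)$ is true iff some $p\sqsubseteq G$ forces some $\varphi(\underline m)$. For $\neg\varphi$: if $\varphi$ is false, no $p\sqsubseteq G$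 forces $\varphi$, so a condition $\sqsubseteq G$ deciding $\varphi$ forces $\neg\varphi$. This is where the hypothesis is used. If $p\sqsubseteq G$ forces $\neg\varphi$ and $\varphi$ were true, some $p'\sqsubseteq G$ would force $\varphi$, and a common extension would force both.
\end{proof}

The analog of defeating machine $e$ is to force a disagreement between a formula and $\Theta$. As before, if this were impossible, the forbidden set would be too simple.

\begin{lemma}\label{lem:dense}
For every $p\in\mathbb P_n$ and every $\mathcal L^n$-formula $\varphi(x)$ there are $q\le p$ and $m\in\omega$ such that either $q\Vdash\varphi(\underline m)$ and $m\notin\Theta$, or $q\Vdash\neg\varphi(\underline m)$ and $m\in\Theta$.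
\end{lemma}

\begin{proof}
Suppose not, and let $B=\{m:\exists q\le p\ \,q\Vdash\varphi(\underline m)\}$. Then $B\subseteq\Theta$, since the first alternative never occurs. If $m\in\Theta$, take $q\le p$ deciding $\varphi(\underline m)$; the second alternative does not occur, so $q\Vdash\varphi(\underline m)$ and $m\in B$. Thus $\Theta=B$, which is arithmetical in $D$ by Lemma~\ref{lem:forcing}(c). This contradicts Tarski's theorem.
\end{proof}

\begin{proposition}\label{prop:tree}
There is a map $H:2^{<\omega}\to2^{<\omega}$, recursive in $\Theta$ by an index independent of $D$, that preserves proper extension and incomparability and has the following property. Put $H(Y)=\bigcup_kH(Y{\restriction}k)\in2^\omega$ for $Y\in2^\omega$. Then for all $n\ge1$ and $Y_1,\dots,Y_n\subseteq\omega$, the set $\Theta$ is not arithmetical in $D\oplus H(Y_1)\oplus\dots\oplus H(Y_n)$.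
\end{proposition}

\begin{proof}
List effectively as $R_0,R_1,\dots$ all \emph{requirements} of two kinds: (A) pairs $(n,\varphi)$ with $\varphi$ an $\mathcal L^n$-sentence, and (B) pairs $(n,\varphi(x))$ with $\varphi(x)$ an $\mathcal L^n$-formula in the free variable $x$. The number $n$ is the \emph{arity}. A condition $p\in\mathbb P_n$ \emph{meets} a requirement of kind (A) if it decides $\varphi$, and one of kind (B) if for some $m$ either $p\Vdash\varphi(\underline m)$ and $m\notin\Theta$, or $p\Vdash\neg\varphi(\underline m)$ and $m\in\Theta$. Meeting is preserved under extension by Lemma~\ref{lem:forcing}(a). Every condition has an extension meeting a given requirement of its arity, by Lemmas~\ref{lem:forcing}(b) and~\ref{lem:dense}, and by Lemma~\ref{lem:forcing}(c) a search recursive in $\Theta$ finds one.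

Define $H$ level by level. Let $H(\emptyset)=\emptyset$. Given $H$ on $2^k$, assign to each node $s{}^\frown i\in2^{k+1}$ the provisional string $H(s){}^\frown i$. Go through the finite list of all pairs consisting of an index $j\le k$ and a tuple $(t_1,\dots,t_n)$ of distinct nodes of $2^{k+1}$, where $n$ is the arity of $R_j$. For each pair in turn, the current provisional strings of $t_1,\dots,t_n$ form a condition; replace them by the coordinates of the first extension found that meets $R_j$. For instance, if $k=1$ and $R_1$ has arity $2$, the twelve ordered pairs of distinct nodes among $00,01,10,11$ are treated one after another. Later replacements only extend strings, so they do not undo earlier ones. Let $H$ on $2^{k+1}$ be given by the final strings. The procedure uses $\Theta$ only as an oracle, so its index does not depend on $D$.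

By construction $H(s){}^\frown i\sqsubseteq H(s{}^\frown i)$, so $H$ preserves proper extension and $H(Y)$ is an infinite sequence. If $s,t$ are incomparable, then for some $r$ one of them extends $r{}^\frown0$ and the other $r{}^\frown1$; their images extend $H(r){}^\frown0$ and $H(r){}^\frown1$ and are incomparable.

For the last property we may delete repetitions and assume that $Y_1,\dots,Y_n$ are distinct. Let $G=(H(Y_1),\dots,H(Y_n))$ and let $R_j$ have arity $n$. Choose $k\ge j$ so large that the nodes $Y_i{\restriction}(k+1)$ are distinct. Then the condition $(H(Y_i{\restriction}(k+1)))_{1\le i\le n}\sqsubseteq G$ meets $R_j$. The requirements of kind (A) give the hypothesis of Lemma~\ref{lem:truth}. Suppose $\Theta=\{m:(\omega,D,G)\vDash\varphi(\underline m)\}$. Some $p\sqsubseteq G$ meets the requirement $(n,\varphi(x))$ of kind (B), so by Lemma~\ref{lem:truth} there is $m$ with $\varphi(\underline m)$ true and $m\notin\Theta$, or $\varphi(\underline m)$ false and $m\in\Theta$. Both contradict the assumption.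
\end{proof}

\begin{remark}
The restriction to distinct nodes is necessary in the construction. No condition of the form $(s,s)$ decides $\exists x\,(\mathrm G_1(x)\wedge\neg\mathrm G_2(x))$: forcing it requires $s(m)=1$ and $s(m)=0$ for some $m$, and forcing its negation is prevented by the extension $(s{}^\frown1,s{}^\frown0)$.
\end{remark}

\section{A proper subfamily that defines the whole}\label{sec:family}

We now close $D$ and the codes $H(Y)$, $Y\in\mathcal Y$, under arithmetical definability. Three things must be shown about the resulting family $\mathcal X$: it omits $\Theta$, it defines every member of $\mathcal Y$ by one formula, and it defines nothing outside $\mathcal Y$. The third point is where full comprehension in $\mathcal Y$ is needed, and by Corollary~\ref{cor:interp}(b) this hypothesis cannot be weakened in Theorem~\ref{thm:class}.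

\begin{proposition}\label{prop:family}
Let $\mathcal Y$ be countable with $(\omega,\mathcal Y)\vDash Z_2$, and let $D\in\mathcal Y$. There are a countable arithmetically closed family $\mathcal X\subsetneq\mathcal Y$ with $D\in\mathcal X$ and a parameter-free $L_2$-formula $\eta(x,Z)$ such that
\[
\operatorname{Def}(\omega,\mathcal X)=\mathcal Y=\bigl\{\{n:(\omega,\mathcal X)\vDash\eta(n,A)\}:A\in\mathcal X\bigr\}.
\]
\end{proposition}

\begin{proof}
Let $\Theta=\operatorname{Tr}(D)$ and let $H$ be as in Proposition~\ref{prop:tree}, identified with the set of codes of its graph. Since $\mathcal Y$ is arithmetically closed, $\tau(x,D)$ defines $\Theta$ in $(\omega,\mathcal Y)$, so $\Theta\in\mathcal Y$ by comprehension. Then $H\in\mathcal Y$, being recursive in $\Theta$, and $H(Y)\in\mathcal Y$ for $Y\in\mathcal Y$, being recursive in $H\oplus Y$.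

\medskip
\noindent\emph{The family $\mathcal X$.} Let $\mathcal X$ consist of all sets arithmetical in $D\oplus H(Y_1)\oplus\dots\oplus H(Y_n)$ for some $n\ge1$ and $Y_1,\dots,Y_n\in\mathcal Y$. Then $D\in\mathcal X\subseteq\mathcal Y$, so $\mathcal X$ is countable. It is closed under ``arithmetical in'' by transitivity, and under $\oplus$ by concatenating the two lists of sets $Y_i$. By Proposition~\ref{prop:tree}, $\Theta\notin\mathcal X$, so $\mathcal X\neq\mathcal Y$.

\medskip
\noindent\emph{$\operatorname{Def}(\omega,\mathcal X)\subseteq\mathcal Y$.} We show that $\mathcal X$ is a definable class in $(\omega,\mathcal Y)$. The definition of $\mathcal X$ quantifies over finite lists of sets and over formulas; the first is handled by columns and the second by $\tau$. For $U\subseteq\omega$ let $U_i=\{x:\langle i,x\rangle\in U\}$, and put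
\[
E(n,U)=\{\langle0,x\rangle:x\in D\}\cup\{\langle i,x\rangle:1\le i\le n,\ x\in H(U_i)\}.
\]
The relation $E=E(n,U)$ is expressed by an arithmetical formula with parameters $D$ and $H$, because $x\in H(U_i)$ iff for some $k$ the string $H(U_i{\restriction}k)$ has length $>x$ and value $1$ at $x$. For fixed $n$ and $U$, each of $E(n,U)$ and $D\oplus H(U_1)\oplus\dots\oplus H(U_n)$ is recursive in the other. The columns of any $U\in\mathcal Y$ are in $\mathcal Y$, any $Y_1,\dots,Y_n\in\mathcal Y$ are the columns $U_1,\dots,U_n$ of some $U\in\mathcal Y$, and $E(n,U)\in\mathcal Y$ for $U\in\mathcal Y$. Let $\xi(Z)$ be the formula saying that there are $n\ge1$, sets $U,E$ and an $\mathcal L_A(\mathrm D)$-formula $\varphi(x)$ with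
\[
E=E(n,U)\quad\text{and}\quad\forall x\,\bigl[x\in Z\leftrightarrow\tau(\ulcorner\varphi(\underline x)\urcorner,E)\bigr].
\]
By Lemma~\ref{lem:tau} applied to $E\in\mathcal Y$, the second condition says that $\varphi$ defines $Z$ in $(\omega,E)$. So for $Z\in\mathcal Y$ we have $Z\in\mathcal X$ iff $(\omega,\mathcal Y)\vDash\xi(Z)$. Replacing each $\exists Z$ by $\exists Z\,(\xi(Z)\wedge\cdots)$ turns a definition in $(\omega,\mathcal X)$ with parameters into a definition of the same set in $(\omega,\mathcal Y)$ with parameters. By comprehension the set is in $\mathcal Y$.

\medskip
\noindent\emph{The decoding formula.} Let $e$ be the index computing $H$ from $\Theta$, so that $H(s)=t$ iff $\Phi_e^\sigma(s){\downarrow}=t$ for some string $\sigma\sqsubseteq\Theta$. Let $\eta(x,Z)$ say that there are sets $X,E$ and strings $s,t,\sigma$ such that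
\[
Z=X\oplus E,\qquad|s|=x+1,\qquad s(x)=1,\qquad\Phi^\sigma_e(s){\downarrow}=t,\qquad t\sqsubseteq X,
\]
and $\forall y<|\sigma|\,[\sigma(y)=1\leftrightarrow\tau(y,E)]$. The number $e$ enters as a numeral, so $\eta$ has no parameters. Let $Y\in\mathcal Y$ and $A=H(Y)\oplus D\in\mathcal X$. The condition $A=X\oplus E$ holds only for $X=H(Y)$ and $E=D$, both in $\mathcal X$. Since $\mathcal X$ is arithmetically closed, Lemma~\ref{lem:tau} shows that the last condition means $\sigma\sqsubseteq\Theta$ when evaluated in $(\omega,\mathcal X)$, although $\Theta\notin\mathcal X$. So $(\omega,\mathcal X)\vDash\eta(x,A)$ iff there is $s\in2^{x+1}$ with $s(x)=1$ and $H(s)\sqsubseteq H(Y)$. The node $s_0=Y{\restriction}(x+1)$ satisfies $H(s_0)\sqsubseteq H(Y)$. Any other $s\in2^{x+1}$ is incomparable with $s_0$, so $H(s)$ is incomparable with $H(s_0)$ and is not an initial segment of $H(Y)$. Hence $\eta(x,A)$ holds iff $Y(x)=1$, and $\eta(\cdot,A)$ defines $Y$.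

\medskip
Writing $\mathcal U$ for the family of sets $\{n:(\omega,\mathcal X)\vDash\eta(n,A)\}$ with $A\in\mathcal X$, we have shown $\mathcal Y\subseteq\mathcal U\subseteq\operatorname{Def}(\omega,\mathcal X)\subseteq\mathcal Y$.
\end{proof}

Countability of $\mathcal Y$ served only to make $\mathcal X$ countable, which is what Lemma~\ref{lem:models} requires.

\section{Semi-full models that are not full}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
The implication (2)$\Rightarrow$(1) is trivial, and (1)$\Rightarrow$(3) is Corollary~\ref{cor:interp}(b).

Assume (3). The family $\mathcal Y$ is arithmetically closed, so it contains an arithmetical completion of $\mathrm{PA}$. Let $T\in\mathcal Y$ be any completion of $\mathrm{PA}$ and let $W\in\mathcal Y$. Apply Proposition~\ref{prop:family} with $D=T\oplus W$ to obtain $\mathcal X$ and $\eta$; then $T,W\in\mathcal X$, as both are recursive in $D$. Lemma~\ref{lem:models} gives a countable nonstandard recursively saturated $M\vDash T$ with $\operatorname{SSy}(M)=\mathcal X$, which is arithmetically closed and contains $W$. By Theorem~\ref{thm:reduction},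
\[
\operatorname{SSy}(M,\omega)=\operatorname{Def}(\omega,\mathcal X)=\mathcal Y\neq\mathcal X=\operatorname{SSy}(M),
\]
so $M$ is not full. The formula $\eta$ satisfies the criterion of Theorem~\ref{thm:reduction}, so $M$ is semi-full; explicitly, the translation $\theta_\eta$ of $\eta$ uniformly defines $\operatorname{SSy}(M,\omega)$. This proves (2) and the final assertion.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:answer}]
Given $T$ and $W$, take a countable $\mathcal Y\ni T,W$ with $(\omega,\mathcal Y)\vDash Z_2$ (Section~\ref{sec:prelim}). The final assertion of Theorem~\ref{thm:class} gives $M$.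

For the count, fix $T$ and let $\kappa$ be the number of isomorphism types of countable recursively saturated models of $T$ that are semi-full and not full. Isomorphic models have the same standard system, and a countable model has a countable standard system, so these models code at most $\kappa\cdot\aleph_0$ subsets of $\omega$. By the first part every $W\subseteq\omega$ is among them, so $2^{\aleph_0}\le\kappa\cdot\aleph_0$, which forces $\kappa\ge2^{\aleph_0}$. There are at most $2^{\aleph_0}$ countable $\mathcal L_A$-structures up to isomorphism, so $\kappa=2^{\aleph_0}$.
\end{proof}

\begin{thebibliography}{9}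

\bibitem{interp}
\emph{Interpretations Between $\omega$-Logic And Secondorder Arithmetic},
\texttt{https://core.ac.uk/download/185481118.pdf}.

\end{thebibliography}
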